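# A bounded domain on which the solution of $Mu=1$, $u|_{\partial\Omega}=0$ is not $C^2$

## 1. Two functions with complex Hessian determinant 1

Write points of $\mathbb C^2$ as $(w,v)$, and for a $C^2$ function $u$ let $Mu=\det(u_{j\bar k})$ be the determinant of its complex Hessian, so that
$$Mu=u_{w\bar w}u_{v\bar v}-|u_{w\bar v}|^2 .$$

The simplest function with $Mu=1$ is $u=|w|^2+|v|^2-1$. Its complex Hessian is the identity matrix, it is negative in the unit ball, it vanishes on the unit sphere, and it is as smooth as a function can be.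

Here is a second one. Let
$$g(w,v)=2|v|\,(1+|w|^2)=2|v|+2|vw^2| .$$
It is a sum of absolute values of holomorphic functions, hence plurisubharmonic, and it is continuous. For $v\neq 0$ we have $\partial_v\partial_{\bar v}|v|=\frac1{4|v|}$ and $\partial_{\bar v}|v|=\frac{v}{2|v|}$, so
$$g_{w\bar w}=2|v|,\qquad g_{v\bar v}=\frac{1+|w|^2}{2|v|},\qquad g_{w\bar v}=\bar w\,\frac{v}{|v|},$$
$$g_{w\bar w}g_{v\bar v}-|g_{w\bar v}|^2=(1+|w|^2)-|w|^2=1 .$$
So $g$ satisfies $Mg=1$ off the line $\{v=0\}$ (and, as recalled in Section 2, also across it, in the sense of measures). But for fixed $w$ it is a multiple of $|v|$, so it is not even $C^1$ along that line. The equation $Mu=1$ alone does not force smoothness.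

The first function has an advantage that $g$ lacks: it vanishes on the boundary of a bounded domain and is negative inside. Can we cut out a bounded domain as a sublevel set $\{g<c\}$, $c>0$? No. The whole line $\{v=0\}$ lies in $\{g<c\}$, because $g=0$ there. So one may ask: if $u$ satisfies $Mu=1$ *and* vanishes on the whole boundary of a bounded domain, must it be smooth inside?

In one variable the answer is yes. There $Mu=u_{z\bar z}=\frac14\Delta u$, and $Mu=1$ says that $u-|z|^2$ is harmonic in the sense of distributions, hence smooth. The question starts at $n=2$.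

## 2. Hyperconvex domains, the measure $Mu$, and the Dirichlet problem

Fix $n\ge2$ and let $\Omega\Subset\mathbb C^n$ be a bounded domain. $\mathrm{PSH}(\Omega)$ denotes the plurisubharmonic (psh) functions: upper semicontinuous functions whose restriction to each complex line is subharmonic or $\equiv-\infty$ on each component of the slice.

**Definition (hyperconvex).** An exhaustion function on $\Omega$ is a function $\psi\in\mathrm{PSH}(\Omega)$ with $\psi<0$ in $\Omega$ and $\lim_{z\to\partial\Omega}\psi(z)=0$. The domain $\Omega$ is hyperconvex if it admits a continuous exhaustion function.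

The ball is hyperconvex, with $\psi=|z|^2-1$. The bidisc is hyperconvex, with $\psi=\max(\log|w|,\log|v|,-1)$, although its boundary is not smooth.

**Definition (Reinhardt).** A domain is Reinhardt if it is invariant under $(z_1,\dots,z_n)\mapsto(e^{i\theta_1}z_1,\dots,e^{i\theta_n}z_n)$ for all real $\theta_j$. Example: $\{1<|w|<2,\ |v|<1\}$.

**The operator $M$.** For $u\in C^2$ put $Mu=\det\big(\partial^2u/\partial z_j\partial\bar z_k\big)$. By Bedford and Taylor, $Mu$ is well defined as a non-negative Borel measure for every continuous psh $u$. It is local, and where $u$ is $C^2$ it is $\det(u_{j\bar k})$ times Lebesgue measure. The equation $Mu=F$ means that this measure is $F$ times Lebesgue measure. We use one more fact about it.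

**Fact 1 (Bedford–Taylor, Acta Math. 149 (1982)).** The Monge–Ampère measure of a locally bounded psh function does not charge pluripolar sets.

A pluripolar set is one that lies, locally, in $\{\psi=-\infty\}$ for some psh $\psi\not\equiv-\infty$. The only example we need is $\{v=0\}$, with $\psi=\log|v|$. For $g$ above, Fact 1 gives $Mg=1$ on all of $\mathbb C^2$: neither $Mg$ nor Lebesgue measure has mass on $\{v=0\}$.

**Fact 2 (the Dirichlet problem).** For an arbitrary hyperconvex domain $\Omega\Subset\mathbb C^n$ the problem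
$$u\in\mathrm{PSH}(\Omega)\cap C(\bar\Omega),\qquad Mu=1,\qquad u|_{\partial\Omega}=0$$
has a unique solution $u$.

We call it *the solution* on $\Omega$. The question is posed in the source "The Complex Monge-Ampère Operator in Hyperconvex Domains": is $u$ smooth in general? That is, is $u\in C^\infty(\Omega)$ for every $n\ge2$ and every hyperconvex $\Omega\Subset\mathbb C^n$?

**Answer.** No. For every $n\ge 2$ there is a bounded hyperconvex Reinhardt domain in $\mathbb C^n$ whose solution is not even $C^2$ in $\Omega$. Moreover, no interior modulus of continuity for $u$ holds on all hyperconvex domains.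

The examples form a family. The datum is a finite positive Borel measure $\mu$ on $[0,1]$ with
$$\mu([0,\varepsilon])>0\quad\text{for all }\varepsilon>0,\qquad\text{and we put}\qquad x_0:=-\int\log(2q)\,d\mu(q)\in(-\infty,+\infty].$$
The integrand is at least $-\log2$, so $x_0$ makes sense, and $x_0<\infty$ if and only if $\int\log\frac1q\,d\mu<\infty$. If $\mu(\{0\})>0$ then $x_0=\infty$. For $d\mu=dq$ we get $x_0=1-\log2$. From $\mu$ and a constant $C$ we shall build an explicit bounded hyperconvex domain $\Omega_\mu\Subset\mathbb C^n$ together with its solution $u$.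

**Theorem A.** If $x_0<\infty$, then $u\notin C^2(\Omega_\mu)$. In particular $u\notin C^\infty(\Omega_\mu)$.

**Theorem B.** For every $n\ge2$ and every nondecreasing $\omega:[0,\infty)\to[0,\infty)$ with $\omega(0)=\omega(0^+)=0$, one can choose $\mu$ such that $x_0<\infty$ and $u$ is not $\omega$-continuous on some compact subset of $\Omega_\mu$. For $d\mu=dq$, $u$ is not locally Hölder for any exponent, hence $u\notin W^{2,p}_{loc}$ for any $p>n$.

**Theorem C.** Let $n=2$. If $x_0<\infty$, then $u$ is real-analytic in $\Omega_\mu\setminus S$ and is not $C^2$ near any point of $S$, where $S=\{(w,0)\in\Omega_\mu:\log|w|\ge x_0\}$. If $x_0=\infty$, then $u$ is real-analytic in $\Omega_\mu$. So in this family $u$ is smooth if and only if $\int\log\frac1q\,d\mu=\infty$.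

Here $\omega$-continuous on a set $K$ means $|u(p)-u(p')|\le A\,\omega(|p-p'|)$ for all $p,p'\in K$ with some constant $A$.

## 3. A harmonic slice: why it breaks $C^2$, and why it must stop inside $\Omega$

What made $g$ singular along $\{v=0\}$ is visible from the slice $g(w,0)=0$ alone.

**Lemma 1.** Let $u$ be a function near $(w_1,0)\in\mathbb C^2$ that off $\{v=0\}$ is $C^2$ with $\det(u_{j\bar k})=1$. If $w\mapsto u(w,0)$ is harmonic near $w_1$, then $u$ is not $C^2$ near $(w_1,0)$.

*Proof.* Suppose $u$ is $C^2$ near $(w_1,0)$. Harmonicity gives $u_{w\bar w}(w_1,0)=0$, so at this point $\det(u_{j\bar k})=-|u_{w\bar v}|^2\le0$. But $\det(u_{j\bar k})$ is continuous and equals $1$ at all nearby points with $v\ne0$, hence equals $1$ at $(w_1,0)$. Contradiction. $\square$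

So a natural plan is to take a local example such as $g$, add a pluriharmonic function $k$ to help bound the sublevel set (this changes neither the complex Hessian nor the harmonicity of the slice), and use $\Omega=\{g+k<c\}$. It cannot work.

**Lemma 2.** Let $\Omega$ be a bounded domain, $u\in C(\bar\Omega)$, $u<0$ in $\Omega$, $u=0$ on $\partial\Omega$, and let $L$ be a complex line. Then $u$ is not harmonic on any connected component $D$ of $L\cap\Omega$.

*Proof.* $D$ is a bounded open subset of $L$. A boundary point of $D$ in $L$ lies in $\bar\Omega$, and it cannot lie in $\Omega$, since then a small disc of $L\cap\Omega$ around it could be added to $D$. So $u=0$ on $\partial D$. If $u$ were harmonic in $D$, the maximum principle would give $u=0$ in $D$, against $u<0$. $\square$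

The function $g+k$ is harmonic along *all* of $\{v=0\}$, and so Lemma 2 excludes it on any bounded sublevel domain that meets this line. The harmonicity of the slice has to switch on somewhere inside $\Omega$. This is the target:

> Find $u$ with $Mu=1$ whose restriction to $\{v=0\}$ is harmonic on one part of $\Omega\cap\{v=0\}$ and strictly subharmonic on another part.

For a Reinhardt domain $u(w,0)$ is a convex function of $\log|w|$, and we want it to be affine to the right of some point $x_0$, but not to the left of it. So $\mathbb C^*\times\mathbb C$ is the right place to work, with an annulus as the slice $\Omega\cap\{v=0\}$.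

## 4. From $Mu=1$ to an axially symmetric Laplace equation in $\mathbb R^3$

**Step 4.1. Symmetric functions.** *We reduce $Mu=1$ to an equation in two real variables.* On $\mathbb C^*\times\mathbb C$ consider
$$u(w,v)=4\big(F(\log|w|,|wv|)+\log|w|-C\big),$$
with $F=F(x,s)$ smooth for $x\in\mathbb R$, $s>0$. Put $t=\log s$, so $\partial_t=s\partial_s$; subscripts $t$ always refer to this derivative. Near a point with $v\neq0$ use the local holomorphic coordinates
$$z_1=\log w,\qquad z_2=wv,\qquad \frac{\partial(z_1,z_2)}{\partial(w,v)}=\begin{pmatrix}1/w&0\\ v&w\end{pmatrix},$$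
whose Jacobian determinant is $1$; this is why we use $wv$ and not $v$. Under a holomorphic change of coordinates with Jacobian matrix $J$ the complex Hessian is multiplied by $J^{T}$ and $\bar J$ on the two sides, so its determinant changes by the factor $|\det J|^2=1$, and positivity is preserved. In these coordinates $u=4(F+\mathrm{Re}\,z_1-C)$ with $x=\mathrm{Re}\,z_1$, $t=\log|z_2|$. Since $\partial_{z_1}x=\partial_{\bar z_1}x=\frac12$, $\partial_{z_2}t=\frac1{2z_2}$, $\partial_{\bar z_2}t=\frac1{2\bar z_2}$, and $x,t$ are pluriharmonic,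
$$u_{1\bar1}=F_{xx},\qquad u_{1\bar2}=\frac{F_{xt}}{\bar z_2},\qquad u_{2\bar2}=\frac{F_{tt}}{|z_2|^2},\qquad \det(u_{j\bar k})=\frac{F_{xx}F_{tt}-F_{xt}^2}{|z_2|^2}.$$
Because $|z_2|^2=e^{2t}$, we conclude: *if $F_{xx}>0$ and $F_{xx}F_{tt}-F_{xt}^2=e^{2t}$, then on $\{v\ne0\}$ the complex Hessian of $u$ is positive definite with determinant $1$.*

**Step 4.2. Legendre transform in $x$ only.** *We linearize the equation.* Let $\varphi(\zeta,s)$ be smooth on $\mathbb R\times(0,\infty)$ with $\varphi_{\zeta\zeta}>0$ and, for each fixed $s$, $\varphi_\zeta\to\mp\infty$ as $\zeta\to\mp\infty$. Define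
$$F(x,s)=\max_{\zeta\in\mathbb R}\big(x\zeta-\varphi(\zeta,s)\big).\tag{1}$$
For fixed $(x,s)$ the function $\zeta\mapsto x\zeta-\varphi$ is strictly concave and its derivative $x-\varphi_\zeta$ decreases from $+\infty$ to $-\infty$. So the maximum is attained at exactly one point $\zeta=Z(x,s)$, the unique solution of $\varphi_\zeta(Z,s)=x$. Since $\varphi_{\zeta\zeta}>0$, the implicit function theorem shows that $Z$, and hence $F=xZ-\varphi(Z,s)$, is smooth. Differentiating $\varphi_\zeta(Z,s)=x$ gives $Z_x=1/\varphi_{\zeta\zeta}$ and $Z_t=-\varphi_{\zeta t}/\varphi_{\zeta\zeta}$. Differentiating $F=xZ-\varphi(Z,s)$, the terms with derivatives of $Z$ cancel: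
$$F_x=Z,\qquad F_t=-\varphi_t(Z,s).\tag{2}$$
Therefore, with all derivatives of $\varphi$ taken at $(Z,s)$,
$$F_{xx}=\frac1{\varphi_{\zeta\zeta}}>0,\quad F_{xt}=-\frac{\varphi_{\zeta t}}{\varphi_{\zeta\zeta}},\quad F_{tt}=-\varphi_{tt}+\frac{\varphi_{\zeta t}^2}{\varphi_{\zeta\zeta}},\qquad F_{xx}F_{tt}-F_{xt}^2=-\frac{\varphi_{tt}}{\varphi_{\zeta\zeta}}.\tag{3}$$
So the nonlinear equation of Step 4.1 becomes the linear equation
$$\varphi_{tt}+e^{2t}\varphi_{\zeta\zeta}=0,\qquad\text{that is}\qquad \varphi_{ss}+\tfrac1s\varphi_s+\varphi_{\zeta\zeta}=0,\tag{4}$$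
since $\varphi_{tt}=s^2\varphi_{ss}+s\varphi_s$. This is Laplace's equation in $\mathbb R^3$ for functions that depend only on the height $\zeta$ and the distance $s$ to the axis.

**Step 4.3. The elementary solution.** *We need solutions of (4) that are convex in $\zeta$.* Positive charges on the axis give them: we ask that $\varphi_{\zeta\zeta}$ be the potential $1/\rho$, $\rho=\sqrt{\eta^2+s^2}$, of a unit charge, and integrate twice. A primitive of $1/\rho$ in $\eta$ is $-\log(\rho-\eta)$, and a primitive of that is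
$$\Psi(\eta,s)=-\eta\log(\rho-\eta)-\rho,\qquad \eta\in\mathbb R,\ s>0 .$$
Note that $\rho>|\eta|$. We check: since $\rho_\eta=\eta/\rho$ and $\rho_s=s/\rho$,
$$\Psi_\eta=-\log(\rho-\eta)-\eta\,\frac{\eta/\rho-1}{\rho-\eta}-\frac\eta\rho=-\log(\rho-\eta),\qquad \Psi_{\eta\eta}=-\frac{\eta/\rho-1}{\rho-\eta}=\frac1\rho,$$
$$\Psi_s=-\frac{\eta s}{\rho(\rho-\eta)}-\frac s\rho=-\frac{s}{\rho-\eta},\qquad s\Psi_s=-\frac{s^2}{\rho-\eta}=-(\rho+\eta),\qquad (s\partial_s)^2\Psi=-\frac{s^2}{\rho}.$$
Hence $(s\partial_s)^2\Psi+s^2\Psi_{\eta\eta}=0$: $\Psi$ solves (4).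

**Example: a point charge at $0$.** Take $\varphi=\Psi(\zeta,s)$. The equation $\varphi_\zeta=x$ reads $\rho-\zeta=e^{-x}$. Since $(\rho-\zeta)(\rho+\zeta)=s^2$, also $\rho+\zeta=s^2e^{x}$. So $Z=\frac12(s^2e^x-e^{-x})$, $\rho=\frac12(s^2e^x+e^{-x})$, and
$$F=xZ+Z\log(\rho-Z)+\rho=xZ-xZ+\rho=\tfrac12\big(s^2e^{x}+e^{-x}\big).$$
This gives $u=2|w|^3|v|^2+\frac2{|w|}+4\log|w|-4C$. Direct check, with $\partial_w\partial_{\bar w}|w|^k=\frac{k^2}4|w|^{k-2}$:
$$u_{w\bar w}=\tfrac92|w||v|^2+\tfrac12|w|^{-3},\quad u_{v\bar v}=2|w|^3,\quad |u_{w\bar v}|^2=9|w|^4|v|^2,\qquad \det=1.\ $$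
This $u$ is real-analytic on $\mathbb C^*\times\mathbb C$.

**Where a flat piece can come from.** On $\{v=0\}$ only $H(x)=F(x,0^+)$ matters, and we want $H$ constant on a half-line $[x_0,\infty)$. In the point-charge example $\varphi(\zeta,0^+)$ equals $|\zeta|\log(2|\zeta|)-|\zeta|$ for $\zeta<0$ and $+\infty$ for $\zeta>0$. So there is a wall at $\zeta=0$, but the slope $-\log(2|\zeta|)$ climbs to $+\infty$ before the wall is reached, every $x$ is attained as a slope at some $\zeta<0$, and $H=\frac12e^{-x}$ is nowhere flat. Suppose now that the slope of the convex function $\varphi(\cdot,0^+)$ reaches only a *finite* value $x_0$ at the wall. Then for all $x\ge x_0$ the maximum of $x\zeta-\varphi(\zeta,0^+)$ sits at $\zeta=0$, and $H$ is constant there. To get this, spread the charge over $[0,1]$ by a measure $\mu$ that reaches down to $0$, so that the wall stays at $0$, but is so thin near $0$ that the slope $\int-\log(2q)\,d\mu(q)=x_0$ at the wall is finite. This is the charge distribution of a Lebesgue spine. The point of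 the next three sections is to make this precise, because the maximum and the limit $s\downarrow0$ have to be interchanged.

## 5. The charge potential $\varphi$ and its limit on the axis

From now on $\mu$ is as in Section 2. For $\zeta\in\mathbb R$, $s>0$ put $\rho_q=\sqrt{(\zeta-q)^2+s^2}$ and
$$\varphi(\zeta,s)=\int\Psi(\zeta-q,s)\,d\mu(q).$$
Since $\Psi$ is smooth for $s>0$ and $q$ runs over the compact set $[0,1]$, we may differentiate under the integral, and $\varphi$ is smooth.

**Step 5.1. The hypotheses of Step 4.2 hold.** We have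
$$\varphi_{\zeta\zeta}=\int\frac{d\mu}{\rho_q}>0,\qquad \varphi_\zeta=-\int\log\big(\rho_q-(\zeta-q)\big)\,d\mu .\tag{5}$$
For $\zeta<0$, $\rho_q-(\zeta-q)\ge2(q-\zeta)\ge2|\zeta|$, so $\varphi_\zeta\le-\mu([0,1])\log(2|\zeta|)\to-\infty$ as $\zeta\to-\infty$. For $\zeta>1$,
$$\rho_q-(\zeta-q)=\frac{s^2}{\rho_q+\zeta-q}\le\frac{s^2}{2(\zeta-1)},$$
so $\varphi_\zeta\to+\infty$ as $\zeta\to+\infty$, for fixed $s$. Moreover
$$\varphi_t=-\int(\rho_q+\zeta-q)\,d\mu<0,\qquad \varphi_{tt}+e^{2t}\varphi_{\zeta\zeta}=0.\tag{6}$$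

**Step 5.2. Behavior as $s\downarrow0$ for $\zeta\le0$.** *We need the limit of $\varphi$ and of its slope at $\zeta=0$.* For $\eta\le0$ put $\Psi(\eta,0)=|\eta|\log(2|\eta|)-|\eta|$, with value $0$ at $\eta=0$. Then $\Psi$ is continuous on $\{\eta\le0,\ s\ge0\}$. At a point $(\eta,0)$ with $\eta<0$ this is clear, since $\rho-\eta\to2|\eta|>0$. At $(0,0)$ it holds because $\rho\le\rho-\eta\le2\rho$, so $|\eta\log(\rho-\eta)|\le\rho\,(|\log\rho|+\log2)\to0$. Let
$$\varphi_0(\zeta)=\int\Psi(\zeta-q,0)\,d\mu(q)\in\mathbb R,\qquad\zeta\le0 .$$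
The integrand is continuous in $q\in[0,1]$, so this is finite. Since $\Psi_s<0$, monotone convergence gives
$$\varphi(\zeta,s)\uparrow\varphi_0(\zeta)\quad\text{as }s\downarrow0,\qquad \zeta\le0.\tag{7}$$
At $\zeta=0$ the integrand in (5) is $-\log(\sqrt{q^2+s^2}+q)$. As $s\downarrow0$ it increases to $-\log(2q)$, it is bounded below for $s\le1$, and it is strictly smaller than its limit. By monotone convergence
$$\varphi_\zeta(0,s)\uparrow x_0\quad\text{as }s\downarrow0,\qquad \varphi_\zeta(0,s)<x_0.\tag{8}$$

**Example: $d\mu=dq$.** Here $\varphi_0(0)=\int_0^1(q\log(2q)-q)\,dq=\frac12\log2-\frac34$ and $x_0=-\int_0^1\log(2q)\,dq=1-\log2$.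

## 6. Continuity of $F$ down to $s=0$

Let $F$ be defined by (1). By Step 4.2 and (6) it is smooth on $\mathbb R\times(0,\infty)$ with
$$F_{xx}>0,\qquad F_t>0,\qquad F_{xx}F_{tt}-F_{xt}^2=e^{2t}.\tag{9}$$
For $\zeta\le0$, (7) gives $\varphi(\zeta,s)\le\varphi_0(\zeta)$, so for all $x$ and all $s>0$
$$F(x,s)\ge x\zeta-\varphi(\zeta,s)\ge x\zeta-\varphi_0(\zeta)\qquad(\zeta\le0).\tag{10}$$

**Step 6.1. The boundary function $H$.** *We extend $F$ continuously to $s=0$.* By (9), $F(x,s)$ decreases as $s\downarrow0$, and by (10) it is bounded below. Let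
$$H(x)=\lim_{s\downarrow0}F(x,s).$$
As a finite limit of convex functions of $x\in\mathbb R$, $H$ is convex, hence continuous. By Dini's theorem (continuous functions decreasing to a continuous limit on a compact interval), the convergence is uniform on compact intervals along any sequence $s_k\downarrow0$, and by monotonicity in $s$ it is uniform as $s\downarrow0$. Put $F(x,0):=H(x)$. From $|F(x,s)-H(x^*)|\le|F(x,s)-H(x)|+|H(x)-H(x^*)|$ we see that $F$ is continuous on $\mathbb R\times[0,\infty)$. Moreover $F\ge H$, and (10) holds at $s=0$ in the form $H(x)\ge x\zeta-\varphi_0(\zeta)$ for $\zeta\le 0$.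

**Step 6.2. The interval $(a,b)$.** *We look at the slice function of $u$ and choose $C$.* Let $h(x)=H(x)+x$, a convex continuous function. Inequality (10) with $\zeta=-2$ and with $\zeta=0$ gives
$$h(x)\ge-x-\varphi_0(-2),\qquad h(x)\ge x-\varphi_0(0),$$
so $h\to\infty$ at both ends. This is the purpose of the term $\log|w|$ in $u$. Fix a constant $C$ with
$$C>h(x_0)\ \text{ if }x_0<\infty,\qquad C>\min h\ \text{ if }x_0=\infty .$$
Then $\{h<C\}$ is a nonempty bounded open interval $(a,b)$, and $a<x_0<b$ if $x_0<\infty$.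

## 7. The slice is flat beyond $x_0$

**Proposition 3.** If $x_0<\infty$, then $H(x)=-\varphi_0(0)$ for all $x\ge x_0$.

*Proof.* The inequality $H(x)\ge-\varphi_0(0)$ is (10) with $\zeta=0$. For the other one let $x\ge x_0$.

**Step 7.1. The maximizer is positive.** By (8), $\varphi_\zeta(0,s)<x_0\le x=\varphi_\zeta(Z(x,s),s)$. Since $\varphi_\zeta$ is increasing in $\zeta$, $Z(x,s)>0$.

**Step 7.2. The maximizer tends to $0$.** *This is the wall.* Fix $\zeta\in(0,1)$ and let $s\le1$. For $q\in[0,\zeta)$ we have $\rho_q-(\zeta-q)\downarrow0$ as $s\downarrow0$, since $\zeta-q>0$. For $q\in[\zeta,1]$ we have $\rho_q-(\zeta-q)\le s+2(q-\zeta)\le3$. Hence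
$$\varphi_\zeta(\zeta,s)\ge\int_{[0,\zeta)}-\log\big(\rho_q-(\zeta-q)\big)\,d\mu-\mu([0,1])\log3 .$$
As $s\downarrow0$ the integrand increases to $+\infty$ at each $q\in[0,\zeta)$, and $\mu([0,\zeta))\ge\mu([0,\zeta/2])>0$, so $\varphi_\zeta(\zeta,s)\to+\infty$. For small $s$ therefore $\varphi_\zeta(\zeta,s)>x$, that is, $Z(x,s)<\zeta$. As $\zeta$ was arbitrary, $Z(x,s)\to0^+$.

**Step 7.3. The value.** By convexity of $\varphi(\cdot,s)$, $\varphi(Z,s)\ge\varphi(0,s)+\varphi_\zeta(0,s)Z$. Hence
$$F(x,s)=xZ-\varphi(Z,s)\le-\varphi(0,s)+\big(x-\varphi_\zeta(0,s)\big)Z(x,s).$$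
As $s\downarrow0$, $-\varphi(0,s)\to-\varphi_0(0)$ by (7), $x-\varphi_\zeta(0,s)\to x-x_0$ by (8), which is finite, and $Z\to0$. So $H(x)\le-\varphi_0(0)$. $\square$

**Example: $d\mu=dq$.** For $x\ge x_0=1-\log2$, $h(x)=x+\frac34-\frac12\log2$. So $h(x_0)=\frac74-\frac32\log2<1$, and $C=1$ is allowed. The equation $h(b)=1$ gives $b=\frac14+\frac12\log2>x_0$.

## 8. The domain and its solution in $\mathbb C^2$

On $\mathbb C^*\times\mathbb C$ let
$$u(w,v)=4\big(F(\log|w|,|wv|)+\log|w|-C\big),\qquad \Omega=\Omega_\mu=\{(w,v)\in\mathbb C^*\times\mathbb C:\ u(w,v)<0\}.$$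
By Step 6.1, $u$ is continuous on $\mathbb C^*\times\mathbb C$, including $\{v=0\}$. It depends only on $|w|,|v|$, so $\Omega$ is Reinhardt.

**Step 8.1. $\Omega$ is a bounded domain, $\bar\Omega\subset\mathbb C^*\times\mathbb C$, and $u=0$ on $\partial\Omega$.** *Bounding $w$.* In $\Omega$, $F\ge H$ gives $h(\log|w|)<C$, so $a<\log|w|<b$. *Bounding $v$.* For $s=|wv|>0$, (1) with $\zeta=0$ gives $-\varphi(0,s)\le F(\log|w|,s)<C-\log|w|<C-a$. On the other hand, by (6), for $s\ge2$,
$$\varphi_s(0,s)=-\frac1s\int\big(\sqrt{q^2+s^2}-q\big)\,d\mu\le-\frac{s-1}{s}\,\mu([0,1])\le-\tfrac12\,\mu([0,1]),$$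
so $-\varphi(0,s)\to\infty$ as $s\to\infty$. Hence $|wv|$ is bounded on $\Omega$, and so is $|v|$, because $|w|>e^a$. Thus $\Omega$ is bounded, and $e^a\le|w|\le e^b$ on $\bar\Omega$, so $\bar\Omega\subset\mathbb C^*\times\mathbb C$. *Boundary values.* $\Omega$ is open. A point of $\partial\Omega$ has $u\le0$ by continuity and $u\ge0$ because it is not in $\Omega$; so $u=0$ there. *Connectedness.* $F$ increases in $s$, so $(w,v)\in\Omega$ implies $(w,\lambda v)\in\Omega$ for $\lambda\in[0,1]$. This joins each point of $\Omega$ to $\Omega\cap\{v=0\}=\{h(\log|w|)<C\}=\{e^a<|w|<e^b\}$, an annulus, which is connected.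

**Step 8.2. $u$ is smooth and psh with $Mu=1$ off $\{v=0\}$.** This is Step 4.1 together with (9).

**Step 8.3. $u$ is psh across $\{v=0\}$.** *A psh function, locally bounded above off an analytic set, extends as a psh function by its limsup (Grauert–Remmert); since $u$ is continuous the limsup is $u$. In our case here is a direct proof.* Let $\{p+\lambda\xi:|\lambda|\le r\}$ be a closed disc in $\mathbb C^*\times\mathbb C$; we show that $u(p)$ is at most the mean of $u$ over its boundary circle. First let $v(p)\neq0$. For $\varepsilon>0$ let $u_\varepsilon=u+\varepsilon\log|v|$, with value $-\infty$ on $\{v=0\}$. Along the disc, $u_\varepsilon$ is upper semicontinuous, it has the local sub-mean-value property at points with $v\ne0$ because it is psh there, and it has it trivially where it is $-\infty$. So it is subharmonic along the disc, and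
$$u(p)+\varepsilon\log|v(p)|\le\frac1{2\pi}\int_0^{2\pi}\big(u+\varepsilon\log|v|\big)(p+re^{i\theta}\xi)\,d\theta .$$
Along the disc $v$ is an affine function of $\lambda$, not identically $0$, so $\log|v|$ is integrable over the circle. Letting $\varepsilon\to0$ gives the claim. If $v(p)=0$, apply this to the translated discs with center $p+(0,\delta)$, $\delta\to0$, and use the continuity of $u$.

**Step 8.4. $Mu=1$ on $\mathbb C^*\times\mathbb C$.** $u$ is continuous and psh, so by Fact 1 the measure $Mu$ has no mass on the pluripolar set $\{v=0\}$. Lebesgue measure has none either, and off this set $Mu=1$ by Step 8.2.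

By Steps 8.1 and 8.3, $u$ itself is a continuous exhaustion function of $\Omega$. So $\Omega$ is hyperconvex, and by Step 8.4 and the uniqueness in Fact 2, $u$ is the solution on $\Omega$.

## 9. Failure of $C^2$ in every dimension: Theorem A

**Step 9.1. $n=2$.** Let $x_0<\infty$. Take any $w_1$ with $x_0<\log|w_1|<b$; this is possible by the choice of $C$, and then $(w_1,0)\in\Omega$. By Proposition 3, for $w$ near $w_1$,
$$u(w,0)=4\big(-\varphi_0(0)+\log|w|-C\big),$$
which is harmonic. By Step 8.2 and Lemma 1, $u$ is not $C^2$ near $(w_1,0)$. There is no conflict with Lemma 2, because the harmonic part of the slice stops at $|w|=e^{x_0}$, inside $\Omega$. With $d\mu=dq$ the question is answered for $n=2$.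

**Step 9.2. $n\ge3$.** *We add squares in the new variables.* For $z'\in\mathbb C^{n-2}$ let
$$U(w,v,z')=u(w,v)+|z'|^2,\qquad \Omega_n=\{U<0\}=\{(w,v)\in\Omega,\ |z'|^2<-u(w,v)\}\subset\mathbb C^*\times\mathbb C\times\mathbb C^{n-2}.$$
Since $u$ is bounded on the compact set $\bar\Omega$, $\Omega_n$ is bounded, and its closure lies in $\bar\Omega\times\mathbb C^{n-2}\subset\mathbb C^*\times\mathbb C^{n-1}$. It is open, it is Reinhardt, and it is connected, because it contracts along $z'\mapsto\lambda z'$, $\lambda\in[0,1]$, to $\Omega\times\{0\}$. As in Step 8.1, $U=0$ on $\partial\Omega_n$. $U$ is continuous and psh, as a sum of two such functions. On $\{v\neq0\}$ its complex Hessian is block diagonal, with the block of $u$ and an identity block, so its determinant is $1$. The set $\{v=0\}$ is pluripolar, so by Fact 1, as in Step 8.4, $MU=1$. Hence $\Omega_n$ is hyperconvex and $U$ is its solution. In dimension $n\ge3$ these are what the theorems call $\Omega_\mu$ and $u$.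

If $U$ were $C^2$ near $(w_1,0,0)$, with $w_1$ as in Step 9.1, then $u=U(\cdot,\cdot,0)$ would be $C^2$ near $(w_1,0)$, which is false. This proves Theorem A. $\blacksquare$

## 10. Arbitrarily slow continuity: Theorem B

Assume $x_0<\infty$; then $\mu(\{0\})=0$ and $\int|\log(2q)|\,d\mu<\infty$. We fix $x=\log|w|\in(x_0,b)$ and bound from below how fast $F(x,s)$ leaves its value $H(x)$ at $s=0$.

**Step 10.1. A lower bound for $F-H$.** Let $x>x_0$, $\zeta>0$, $s>0$. Convexity and (7) give
$$\varphi(\zeta,s)\le\varphi(0,s)+\zeta\varphi_\zeta(\zeta,s)\le\varphi_0(0)+\zeta\varphi_\zeta(\zeta,s).$$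
With $F(x,s)\ge x\zeta-\varphi(\zeta,s)$ and $H(x)=-\varphi_0(0)$ (Proposition 3) this yields
$$F(x,s)-H(x)\ge x\zeta-\varphi(\zeta,s)+\varphi_0(0)\ge\zeta\,\big(x-\varphi_\zeta(\zeta,s)\big).\tag{11}$$
So it is enough to find $\zeta$, not too small, at which the slope is still below $x$.

**Step 10.2. An upper bound for the slope.** Let $0<s\le\zeta\le\frac18$ and write $\eta=\zeta-q$, $\rho=\rho_q$. For $q\le2\zeta$ we have $|\eta|\le\zeta$, so $\rho+\eta\le2\rho\le2(\zeta+s)\le\frac12$ and $\rho-\eta=\frac{s^2}{\rho+\eta}\ge s^2$. For $q>2\zeta$ we have $\eta<0$ and $\rho-\eta\ge2(q-\zeta)=2q(1-\zeta/q)$. Inserting both in (5),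
$$\varphi_\zeta(\zeta,s)\le x_0+\theta(\zeta)+2\log\tfrac1s\;\mu([0,2\zeta]),\qquad \theta(\zeta):=\int_{(2\zeta,1]}\Big[-\log(2q)-\log\big(1-\tfrac\zeta q\big)\Big]d\mu-x_0.\tag{12}$$
Here $\theta(\zeta)\to0$ as $\zeta\to0^+$. Indeed, for $q>2\zeta$ we have $0\le-\log(1-\zeta/q)\le\log2$, so the integrand is dominated by the integrable function $|\log(2q)|+\log2$. For each $q>0$ the integrand (times the indicator of $(2\zeta,1]$) tends to $-\log(2q)$, and $\mu(\{0\})=0$. So the integral tends to $x_0$.

**Step 10.3. $d\mu=dq$.** Now $\mu([0,2\zeta])=2\zeta$. Given $x\in(x_0,b)$, take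
$$\zeta=\frac{x-x_0}{16\log(1/s)} .$$
For small $s$ we have $s\le\zeta\le\frac18$. The last term in the bound (12) is $4\zeta\log\frac1s=\frac{x-x_0}4$, and $\theta(\zeta)\le\frac{x-x_0}4$ for small $s$. So $\varphi_\zeta(\zeta,s)\le x_0+\frac{x-x_0}2$, and (11) gives $F(x,s)-H(x)\ge\frac{x-x_0}2\,\zeta$. For $\log|w|=x$ and small $v\ne0$ this reads
$$u(w,v)-u(w,0)\ge\frac{(x-x_0)^2}{8\,\log\frac1{|wv|}} .$$
For each $\alpha>0$ the right side exceeds every multiple of $|v|^\alpha$ as $v\to0$. Thus $u$ is not Hölder near $(w,0)$, for any exponent. For $n\ge3$ the same follows for $U$ by restricting to $z'=0$.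

*Sobolev spaces.* Suppose the solution were in $W^{2,p}_{loc}$ with $p>n$. Lowering $p$ we may assume $n<p<2n$. By the Sobolev embedding in $\mathbb R^{2n}$ its first derivatives would be in $L^{p^*}_{loc}$ with $\frac1{p^*}=\frac1p-\frac1{2n}<\frac1{2n}$. Then $p^*>2n$, and the solution would be locally Hölder by Morrey's theorem. This is false. So it is not in $W^{2,p}_{loc}$ for any $p>n$.

**Step 10.4. A general $\omega$.** *We make $\mu$ so thin near $0$ that the last term of (12) is negligible even for extremely small $s$.* Let $\zeta_j=2^{-j}$ for $j\ge1$. Since $\omega(0^+)=0$, we can choose decreasing $s_j>0$ with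
$$s_j\le\min(2^{-j},e^{-1}),\qquad\omega(js_j)\le\frac{\zeta_j}{j}.$$
Put $L_l=l\log(1/s_l)\ge1$ and
$$c_i=2^{-i-1}\min_{1\le l\le i+1}L_l^{-1}>0,\qquad \mu=\sum_{i\ge0}c_i\,\delta_{2^{-i}} .$$
As $c_i\le2^{-i-1}$, $\mu$ is finite, and $\int\log\frac1q\,d\mu=\log2\sum_i i\,c_i<\infty$, so $x_0<\infty$. Clearly $\mu([0,\varepsilon])>0$ for all $\varepsilon>0$. For $i\ge j-1$ the index $l=j$ is admissible in the minimum, so
$$\mu([0,2\zeta_j])=\sum_{i\ge j-1}c_i\le L_j^{-1}\sum_{i\ge j-1}2^{-i-1}=2^{1-j}L_j^{-1}\le L_j^{-1},\qquad 2\log\tfrac1{s_j}\;\mu([0,2\zeta_j])\le\frac2j .$$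
Fix $w$ with $x=\log|w|\in(x_0,b)$. For $j\ge3$ we have $s_j\le\zeta_j\le\frac18$, and (12) gives $\varphi_\zeta(\zeta_j,s_j)\le x_0+\theta(\zeta_j)+\frac2j\le\frac{x+x_0}2$ for large $j$. Let $|v_j|=s_je^{-x}$, so that $|wv_j|=s_j$. By (11), for large $j$,
$$u(w,v_j)-u(w,0)=4\big(F(x,s_j)-H(x)\big)\ge2(x-x_0)\,\zeta_j .$$
For $j\ge e^{-x}$ we have $|v_j|\le js_j$, hence $\omega(|v_j|)\le\omega(js_j)\le\zeta_j/j$. So for all large $j$
$$u(w,v_j)-u(w,0)\ge2(x-x_0)\,\zeta_j\ge2(x-x_0)\,j\,\omega(|v_j|).$$
The first lower bound is positive and $j\to\infty$. So for every constant $A$ we get $u(w,v_j)-u(w,0)>A\,\omega(|v_j|)$ once $j$ is large, also if $\omega(|v_j|)=0$. Since $(w,v_j)\to(w,0)\in\Omega$, the points $(w,v_j)$ with $j$ large, together with $(w,0)$, form a compact subset of $\Omega$ on which $u$ is not $\omega$-continuous. For $n\ge3$ the same holds for $U$ at $z'=0$. This proves Theorem B. In particular no single $\omega$ is an interior modulus of continuity for the solutions on all hyperconvex domains. $\blacksquare$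

## 11. Analyticity off the half-annulus $S$: Theorem C

Let $n=2$. Recall that a smooth function $G$ is real-analytic on an open set if and only if near every compact subset there are $A,R$ with $|\partial^\alpha G|\le A R^{|\alpha|}\alpha!$ for all $\alpha$.

**Lemma 4.** Let $G(\eta,\tau)$ be real-analytic on an open set $O\subset\mathbb R^2$, and let $(\zeta_*-q,\tau_*)\in O$ for all $q\in[0,1]$. Then $\int G(\zeta-q,\tau)\,d\mu(q)$ is real-analytic in $(\zeta,\tau)$ near $(\zeta_*,\tau_*)$.

*Proof.* The set $K=\{(\zeta_*-q,\tau_*):q\in[0,1]\}$ is compact, so the bounds $|\partial^\alpha G|\le AR^{|\alpha|}\alpha!$ hold on a $\delta$-neighborhood of $K$. If $(\zeta,\tau)$ is within $\delta$ of $(\zeta_*,\tau_*)$, then $(\zeta-q,\tau)$ is in this neighborhood for all $q\in[0,1]$. Differentiating under the integral gives the same bounds for the integral, with $A\,\mu([0,1])$ in place of $A$. $\square$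

**Step 11.1. Off $\{v=0\}$.** $\Psi$ is real-analytic on $\mathbb R\times(0,\infty)$, since $\rho>0$ and $\rho-\eta>0$ there. By Lemma 4, $\varphi$ is real-analytic for $s>0$. (This also follows from the elliptic equation (4).) By the analytic implicit function theorem so are $Z$ and $F=xZ-\varphi(Z,s)$. On $\{v\ne0\}$ the functions $\log|w|$ and $|wv|$ are real-analytic, hence so is $u$.

**Step 11.2. At $(w_1,0)\in\Omega$ with $x_1=\log|w_1|<x_0$.** *Here the maximizer stays to the left of the charge, where everything is analytic in $s^2$.* The function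
$$G(\eta,\sigma)=-\eta\log\big(\sqrt{\eta^2+\sigma}-\eta\big)-\sqrt{\eta^2+\sigma}$$
is real-analytic on $\{\eta<0,\ |\sigma|<\eta^2\}$, because there $\eta^2+\sigma>0$ and $\sqrt{\eta^2+\sigma}-\eta>0$. Also $G(\eta,s^2)=\Psi(\eta,s)$. If $\zeta<0$ and $|\sigma|<\zeta^2$, then $\zeta-q\le\zeta<0$ and $|\sigma|<(\zeta-q)^2$ for all $q\in[0,1]$. So by Lemma 4
$$\Phi(\zeta,\sigma)=\int G(\zeta-q,\sigma)\,d\mu(q)$$
is real-analytic on $\{\zeta<0,\ |\sigma|<\zeta^2\}$, and $\varphi(\zeta,s)=\Phi(\zeta,s^2)$ for $0<s<|\zeta|$. From $\Psi_\eta=-\log(\rho-\eta)$ and $\Psi_{\eta\eta}=1/\rho$, in the limit $s\downarrow0$,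
$$\Phi_\zeta(\zeta,0)=-\int\log\big(2(q-\zeta)\big)\,d\mu,\qquad \Phi_{\zeta\zeta}(\zeta,0)=\int\frac{d\mu}{q-\zeta}>0 .$$
As $\zeta$ runs over $(-\infty,0)$, $\Phi_\zeta(\zeta,0)$ increases continuously from $-\infty$ to $x_0$; the limit at $0^-$ is $x_0$ by monotone convergence. Since $x_1<x_0$, there is $\zeta_1<0$ with $\Phi_\zeta(\zeta_1,0)=x_1$. The analytic implicit function theorem gives a real-analytic $\tilde Z(x,\sigma)$ near $(x_1,0)$ with $\tilde Z(x_1,0)=\zeta_1$ and $\Phi_\zeta(\tilde Z,\sigma)=x$; near this point $\tilde Z<0$ and $|\sigma|<\tilde Z^2$. For small $s>0$, $\tilde Z(x,s^2)$ solves $\varphi_\zeta(\cdot,s)=x$, and this equation has only one solution; so $Z(x,s)=\tilde Z(x,s^2)$. Hence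
$$F(x,s)=x\,\tilde Z(x,s^2)-\Phi\big(\tilde Z(x,s^2),s^2\big)$$
for $x$ near $x_1$ and small $s>0$, and also for $s=0$, because both sides are continuous there. Thus near $(w_1,0)$, $u$ is a real-analytic function of $\log|w|$ and $|wv|^2$, and therefore real-analytic in $(\mathrm{Re}\,w,\mathrm{Im}\,w,\mathrm{Re}\,v,\mathrm{Im}\,v)$.

**Step 11.3. Conclusion.** If $x_0=\infty$, Steps 11.1 and 11.2 cover all of $\Omega$, and $u$ is real-analytic in $\Omega$. The point charge of Section 4, $\mu=\delta_0$, is such a case.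

If $x_0<\infty$, they cover $\Omega\setminus S$ with $S=\{(w,0)\in\Omega:\log|w|\ge x_0\}$. By Step 9.1, $u$ is not $C^2$ near any $(w,0)\in\Omega$ with $\log|w|>x_0$. Since $a<x_0<b$, $S$ is the closure in $\Omega$ of the set of these points. So each neighborhood of a point of $S$ contains such a point, and $u$ is not $C^2$ near any point of $S$. Finally, $x_0=\infty$ means $\int\log\frac1q\,d\mu=\infty$. This proves Theorem C. $\blacksquare$

**Remark.** When $x_0<\infty$, $S=\{v=0,\ e^{x_0}\le|w|<e^b\}$ is a half-annulus: it ends inside $\Omega$ along the circle $|w|=e^{x_0}$, as Lemma 2 requires, and otherwise runs out to $\partial\Omega$. It is not an analytic subset of $\Omega$. If it were, it would be an analytic subset of the connected annulus $\{v=0,\ e^a<|w|<e^b\}$ with nonempty interior there, hence the whole annulus by the identity theorem; but $a<x_0$. For $d\mu=dq$ and $C=1$ it is $\{v=0,\ \frac e2\le|w|<\sqrt2\,e^{1/4}\}$.
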